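# Decay of averages over dilated non-degenerate curves

## 1. Curves, symbols and multipliers

Throughout, $d\ge 2$ and $I\subset\mathbb R$ is a compact interval. The Fourier transform is $\hat f(\xi)=\int e^{-i\langle x,\xi\rangle}f(x)\,dx$, its inverse is written $\check f$ or $f^\vee$, and $m(D)f:=(m\hat f)^\vee$. We write $X\lesssim Y$ for $X\le CY$ with a constant $C$ that does not depend on the large parameter in play, and $X\sim Y$ if also $Y\lesssim X$.

**Definition 1 (non-degenerate curve).** A smooth curve $\gamma:I\to\mathbb R^d$ is non-degenerate if $\det(\gamma^{(1)}(s),\dots,\gamma^{(d)}(s))\ne0$ for all $s\in I$.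

The curve $(s,\frac{s^2}{2!},\dots,\frac{s^d}{d!})$ is non-degenerate on every $I$: the matrix of derivatives is triangular with ones on the diagonal. For $d=2$ this is the parabola $\gamma(s)=(s,s^2/2)$, our running example. The curve $(s,s^3)$ is degenerate at $s=0$, where its second derivative vanishes.

**Definition 2 (zero-order symbol).** We write $a\in S^0$ if $a(\xi,s)$ is smooth on $\mathbb R^d\times\mathbb R$, has $s$-support in $I$, and satisfies $|\partial_\xi^\alpha\partial_s^ka(\xi,s)|\lesssim_{\alpha,k}(1+|\xi|)^{-|\alpha|}$. The set $\operatorname{supp}_\xi(a)$ is the projection of $\operatorname{supp}(a)$ to $\mathbb R^d$.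

If $\chi$ is a smooth cutoff supported in $I$, then $a(\xi,s)=\chi(s)$ is in $S^0$. So is $a(\xi,s)=\chi(s)\,\Omega(\xi/|\xi|)(1-\omega_0(\xi))$, with $\Omega$ smooth on the sphere and $\omega_0$ a bump equal to $1$ near $0$: away from the origin the function $\Omega(\xi/|\xi|)$ is homogeneous of degree $0$, so its derivatives of order $\alpha$ are $O(|\xi|^{-|\alpha|})$.

**Definition 3 (localization and operator).** Let $\beta$ be a fixed smooth bump supported in $[1/2,2]$. For $\lambda\in2^{\mathbb N}$ put $a^\lambda(\xi,s)=a(\xi,s)\beta(|\xi|/\lambda)$. For a symbol $b$ put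
$$m[b](\xi,t)=\int_{\mathbb R}e^{-it\langle\gamma(s),\xi\rangle}b(\xi,s)\,ds,\qquad m[b](D)f(x,t)=(2\pi)^{-d}\int_{\mathbb R^d}e^{i\langle x,\xi\rangle}m[b](\xi,t)\hat f(\xi)\,d\xi$$
for $(x,t)\in\mathbb R^d\times[1,2]$.

For $b=\chi(s)$ this is $m[\chi](D)f(x,t)=\int f(x-t\gamma(s))\chi(s)\,ds$, a smoothly weighted average of $f$ over the dilated curve $x-t\gamma$. Passing to $a^\lambda$ keeps only the frequencies $|\xi|\sim\lambda$ of $f$.

**Definition 4 (curvature and slope conditions).** For $B>1$ and $s_*\in I$ consider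
$$B^{-1}|\xi|\le|\langle\gamma^{(2)}(s),\xi\rangle|\le B|\xi|\quad\text{for }(\xi,s)\in\operatorname{supp}_\xi(a)\times I,\tag{1.1}$$
$$|\langle\gamma^{(1)}(s_*),\xi\rangle|\le10^{-10}B^{-1}|\xi|\quad\text{for }\xi\in\operatorname{supp}_\xi(a).\tag{1.2}$$

Condition (1.1) says that the phase $s\mapsto\langle\gamma(s),\xi\rangle$ has second derivative comparable to $|\xi|$ on all of $I$, and (1.2) says that it is almost stationary at one fixed point. Take the parabola on $I=[-1,1]$, so $\langle\gamma',\xi\rangle=\xi_1+s\xi_2$ and $\langle\gamma'',\xi\rangle=\xi_2$, with $B=2$ and the second symbol after Definition 2. If $\Omega$ is supported in $|\xi_1|\le10^{-11}|\xi|$, both conditions hold with $s_*=0$. If $\Omega$ is supported in $|\xi_1|\le|\xi_2|$ and $\operatorname{supp}_\xi(a)$ contains multiples of $(1,1)$ and $(-1,1)$, then (1.1) holds, since $|\xi_2|\ge|\xi|/\sqrt2$. But (1.2) fails for every $s_*$, because $\max(|1+s_*|,|-1+s_*|)\ge1$.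

**Definition 5 (critical exponent).** For $2<p<\infty$ let $\alpha_{\rm crit}(p)=\frac12$ if $2<p\le4$ and $\alpha_{\rm crit}(p)=\frac2p$ if $p>4$. Equivalently $\alpha_{\rm crit}(p)=\min(\frac12,\frac2p)$. For example, $\alpha_{\rm crit}(3)=\alpha_{\rm crit}(4)=\frac12$ and $\alpha_{\rm crit}(8)=\frac14$.

We use the following textbook facts.

1. *Van der Corput.* If $\varphi$ is real and $|\varphi''|\ge\mu>0$ on an interval, then $|\int e^{i\varphi}\psi|\le C\mu^{-1/2}(\|\psi\|_\infty+\|\psi'\|_1)$ with $C$ absolute.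
2. *Markov.* If $P$ is a polynomial of degree at most $d$ and $L$ an interval, then $\sup_L|P^{(j)}|\le c_d|L|^{-j}\sup_L|P|$ for $1\le j\le d$, with some $c_d\ge1$.
3. *Riesz–Thorin interpolation*, also for maps $L^p\to\ell^p(L^p)$, which are maps into an $L^p$ space over a product measure.
4. *Kernels.* If $m$ is supported in a fixed ball and its derivatives of order at most $d+1$ are bounded by $H$, then $|\check m(x)|\lesssim H(1+|x|)^{-d-1}$. So $m(D)$ is bounded on every $L^p$, $1\le p\le\infty$, with norm $\lesssim H$. The $L^1$ norm of the kernel does not change under affine changes of the frequency variable.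
5. *Bounded overlap.* Let $G_1,\dots,G_m\in L^2$. If at every frequency at most $C$ of the $\hat G_i$ are non-zero, or if for every $i$ there are at most $C$ indices $j$ such that the supports of $\hat G_i$ and $\hat G_j$ meet, then $\|\sum G_i\|_2^2\le C\sum\|G_i\|_2^2$. In the first case use Cauchy–Schwarz at each frequency. In the second expand the square and use $|\langle G_i,G_j\rangle|\le\frac12(\|G_i\|_2^2+\|G_j\|_2^2)$.

## 2. Does the multiplier operator decay at the rate $\alpha_{\rm crit}(p)$?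

The operator $m[a^\lambda](D)$ takes a function on $\mathbb R^d$ of frequency about $\lambda$, averages it over the dilates $t\gamma$, and returns a function of $(x,t)$. Cancellation along the curve should make the output small when $\lambda$ is large. How small, in $L^p(\mathbb R^d\times[1,2])$?

The work "On certain geometric maximal functions in Harmonic analysis" (https://core.ac.uk/download/573304407.pdf) poses this as Conjecture 3.5.5: let $\gamma$ be non-degenerate, $a\in S^0$, and suppose (1.1) and (1.2) hold for some $B>1$, $s_*\in I$. Is it true that for every $2<p<\infty$ and every $\lambda\in2^{\mathbb N}$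
$$\|m[a^\lambda](D)\|_{L^p(\mathbb R^d)\to L^p(\mathbb R^d\times[1,2])}\lesssim_{p,\alpha}\lambda^{-\alpha}\qquad\text{for }\alpha<\alpha_{\rm crit}(p)\,?\tag{2.1}$$
The implicit constant may depend on $p,\alpha,\gamma,a,B,\beta$, but not on $\lambda$. The answer is yes, and (1.2) is not needed.

**Theorem 1.** Let $\gamma$ be non-degenerate, $a\in S^0$, and let (1.1) hold. Then (2.1) holds for all $2<p<\infty$, $\lambda\in2^{\mathbb N}$, $\alpha<\alpha_{\rm crit}(p)$. In particular Conjecture 3.5.5 is true.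

**Theorem 2.** The same holds for every smooth $\gamma:I\to\mathbb R^d$ (possibly degenerate) satisfying (1.1).

**Theorem 3 (sharpness).** Let $\gamma$ be non-degenerate, let $a\in S^0$ satisfy (1.1), and let $\beta\not\equiv0$. Suppose there are a non-empty open cone $\mathcal C$ and $c_0,\lambda_1>0$ such that for $\xi\in\mathcal C$, $|\xi|\ge\lambda_1$, there is $s(\xi)\in I$ with $\langle\gamma'(s(\xi)),\xi\rangle=0$ and $|a(\xi,s(\xi))|\ge c_0$. Then for $2<p<\infty$ and all large $\lambda$, $\|m[a^\lambda](D)\|_{L^p\to L^p(\mathbb R^d\times[1,2])}\ge c\lambda^{-\alpha_{\rm crit}(p)}$. So (2.1) fails for every $\alpha>\alpha_{\rm crit}(p)$.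

The endpoint $\alpha=\alpha_{\rm crit}(p)$ is not addressed. A by-product, a reverse square function estimate, is Corollary 4 in Section 11.

## 3. The exponents $2$ and $\infty$, and two test functions

**The parabola by hand.** For $\gamma=(s,s^2/2)$ and $b=\chi(s)$ the phase is $t(s\xi_1+s^2\xi_2/2)$, with one critical point $s=-\xi_1/\xi_2$. Stationary phase gives the main term $(2\pi/(it\xi_2))^{1/2}e^{it\xi_1^2/(2\xi_2)}\chi(-\xi_1/\xi_2)$ of $m[\chi](\xi,t)$. So the multiplier has size $|\xi|^{-1/2}$, and as a function of $t$ it oscillates with frequency $\xi_1^2/(2\xi_2)$: in the frequency space of $(x,t)$ the output lives near a cone.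

**Exponent $2$.** By (1.1) and van der Corput, $|m[a^\lambda](\xi,t)|\lesssim\lambda^{-1/2}$ for $t\in[1,2]$. Plancherel for each $t$ shows that the $L^2$ norm is $\lesssim\lambda^{-1/2}$.

**Exponent $\infty$.** We have $m[a^\lambda](D)f(x,t)=\int[a^\lambda(D,s)f](x-t\gamma(s))\,ds$. The function $\eta\mapsto a(\lambda\eta,s)\beta(|\eta|)$ is supported in $|\eta|\sim1$ with derivatives $O(1)$, since $\lambda^{|\alpha|}(1+\lambda|\eta|)^{-|\alpha|}\lesssim1$ there. By fact 4 the kernels of $a^\lambda(D,s)$ are uniformly in $L^1$. So the norm is $\lesssim1$ on every $L^p$. This disposes of bounded $\lambda$ as well.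

Interpolating these two bounds gives $\lambda^{-1/p}$. At $p=4$ this is $\lambda^{-1/4}$, while the target is essentially $\lambda^{-1/2}$. All the missing information sits at $p=4$, as Section 4 makes precise. First let us see why nothing better than $\alpha_{\rm crit}$ is possible.

### Proof of Theorem 3

**Step 1: a lower bound for the multiplier.** This step shows $|m[a](\xi,t)|\ge c|\xi|^{-1/2}$ for $\xi\in\mathcal C$, $|\xi|$ large, $t\in[1,2]$. Fix $\xi$ and write $s_0=s(\xi)$, $\Lambda=t|\xi|$, $\varphi(s)=\langle\gamma(s),\xi/|\xi|\rangle$, $\mu=\varphi''(s_0)$. By (1.1), $\varphi''$ has constant sign on $I$ and $B^{-1}\le|\varphi''|\le B$, so $s_0$ is the only critical point in $I$. Moreover $a(\xi,\cdot)$ vanishes at the ends of $I$, $\partial_sa$ is bounded and $|a(\xi,s_0)|\ge c_0$, so $s_0$ stays a fixed distance away from $\partial I$. Put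
$$h(s)=\frac2\mu\int_0^1(1-u)\varphi''(s_0+u(s-s_0))\,du\in[B^{-2},B^2],\qquad y(s)=(s-s_0)\sqrt{h(s)}.$$
Then $\varphi(s)=\varphi(s_0)+\frac12\mu y(s)^2$. From $\mu yy'=\varphi'$ we get $y'=\int_0^1\varphi''(s_0+u(s-s_0))\,du\,/(\mu\sqrt h)\ge B^{-3}$, and $y'(s_0)=1$. All derivatives of $y$ are bounded uniformly in $\xi$. Changing variables,
$$m[a](\xi,t)=e^{-i\Lambda\varphi(s_0)}\int e^{-i\Lambda\mu y^2/2}A(y)\,dy,\qquad A(y)=a(\xi,s)\frac{ds}{dy},\quad A(0)=a(\xi,s_0).$$
Since $a(\xi,\cdot)$ is smooth on $\mathbb R$ and supported in $I$, $A$ extends by zero to a compactly supported $C^2$ function with uniform bounds. Write $A(y)=A(0)e^{-y^2}+yA_1(y)$. The first part contributes $A(0)\big(\pi/(1+i\Lambda\mu/2)\big)^{1/2}$, of modulus at least $cc_0\Lambda^{-1/2}$. For the second, $ye^{-i\Lambda\mu y^2/2}=\frac{i}{\Lambda\mu}\partial_ye^{-i\Lambda\mu y^2/2}$, so an integration by parts bounds it by $C\Lambda^{-1}\int|A_1'|\lesssim\Lambda^{-1}$. Here $A_1'$ is bounded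 by the second derivative of $A-A(0)e^{-y^2}$, and outside the support of $A$ we have $A_1=-A(0)e^{-y^2}/y$. So $|m[a]|\ge c\Lambda^{-1/2}$ for large $\Lambda$.

Note that $m[a^\lambda](\xi,t)=\beta(|\xi|/\lambda)m[a](\xi,t)$. Fix $r_0$ with $\beta(r_0)\ne0$.

**Step 2: a plane wave gives $\lambda^{-1/2}$.** Take $\xi_1\in\mathcal C$ with $|\xi_1|=r_0\lambda$, and $f_\delta(x)=e^{i\langle x,\xi_1\rangle}\varphi(\delta x)$, where now $\varphi\in\mathcal S$, $\varphi\not\equiv0$. Then
$$m[a^\lambda](D)f_\delta(y/\delta,t)=(2\pi)^{-d}\int e^{i\langle y/\delta,\xi_1\rangle+i\langle y,\zeta\rangle}m[a^\lambda](\xi_1+\delta\zeta,t)\hat\varphi(\zeta)\,d\zeta,$$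
whose modulus tends to $|m[a^\lambda](\xi_1,t)\varphi(y)|$ as $\delta\to0$. Both $\|f_\delta\|_p^p$ and $\|m[a^\lambda](D)f_\delta\|_p^p$ scale with $\delta^{-d}$. So, by Fatou, the operator norm is at least $(\int_1^2|m[a^\lambda](\xi_1,t)|^p\,dt)^{1/p}\ge c\lambda^{-1/2}$.

**Step 3: focusing gives $\lambda^{-2/p}$.** Here $f$ is spread over a $\lambda^{-1}$-neighborhood of a curve so that at time $t_0=\frac32$ everything meets at the origin. Let $\hat f(\xi)=\lambda^{1-d}\overline{m[a^\lambda](\xi,t_0)}$. Then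
$$f(y)=\lambda\int_Ik(y+t_0\gamma(s),s)\,ds,\qquad k(z,s)=(2\pi)^{-d}\lambda^{-d}\int e^{i\langle z,\xi\rangle}\overline{a^\lambda(\xi,s)}\,d\xi,$$
and substituting $\xi=\lambda\eta$ gives $|k(z,s)|\le C_L(1+\lambda|z|)^{-L}$ for every $L$. As $\gamma'\ne0$ on the compact $I$, we may split $I$ into finitely many intervals on each of which one component of $\gamma'$ is bounded below in modulus. Hence $|\{s\in I:|y+t_0\gamma(s)|\le\varrho\}|\lesssim\varrho$. A dyadic decomposition in $\lambda|y+t_0\gamma(s)|$ gives $\int_I(1+\lambda|y+t_0\gamma(s)|)^{-2}ds\lesssim\sum_{i\ge0}2^{-2i}2^i\lambda^{-1}\lesssim\lambda^{-1}$, so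
$$|f(y)|\lesssim\big(1+\lambda\operatorname{dist}(y,-t_0\gamma(I))\big)^{-L+2}.$$
The $\varrho$-neighborhood of $-t_0\gamma(I)$ has measure $\lesssim\varrho^{d-1}+\varrho^d$. Summing over $\varrho=2^i\lambda^{-1}$ with $L$ large, $\|f\|_p\lesssim\lambda^{-(d-1)/p}$.

Let $F=m[a^\lambda](D)f$. Then $F(0,t_0)=(2\pi)^{-d}\lambda^{1-d}\int|m[a^\lambda](\xi,t_0)|^2d\xi\ge c$, since by Step 1 the integrand is at least $c\lambda^{-1}$ on the set of $\xi\in\mathcal C$ with $|\xi|/\lambda$ close to $r_0$, which has measure at least $c\lambda^d$. By van der Corput, $|m[a^\lambda]|\lesssim\lambda^{-1/2}$ and $|\partial_tm[a^\lambda]|\lesssim\lambda\cdot\lambda^{-1/2}=\lambda^{1/2}$. So $|\nabla_{x,t}F|\lesssim\lambda^d\cdot\lambda^{1-d}(\lambda\cdot\lambda^{-1/2}\lambda^{-1/2}+\lambda^{1/2}\lambda^{-1/2})\lesssim\lambda$. Hence $|F|\ge c/2$ for $|x|+|t-t_0|\le c'\lambda^{-1}$, and $\|F\|_p\gtrsim\lambda^{-(d+1)/p}$. The operator norm is $\gtrsim\lambda^{-(d+1)/p+(d-1)/p}=\lambda^{-2/p}$.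

Since $\alpha_{\rm crit}(p)=\min(\frac12,\frac2p)$, Theorem 3 follows. $\square$

## 4. Reduction to an $L^4$ estimate at unit frequency

For $b\in C^\infty(\mathbb R^d\times\mathbb R)$ put
$$T_bg(X,T)=\int[b(D,s)g](X-T\gamma(s))\,ds .$$

**Theorem A.** Let $\gamma:I\to\mathbb R^d$ be non-degenerate, $B\ge1$, $\varepsilon>0$. There are $N,C$ such that the following holds for all $\lambda\ge1$. Let $b$ be supported in $\{B^{-1}\le|\eta|\le B\}\times I$, with $|\partial_\eta^\alpha\partial_s^kb|\le\lambda^{k/4}$ for $|\alpha|,k\le N$, and $B^{-1}\le|\langle\gamma''(s),\eta\rangle|\le B$ for all $s\in I$, $\eta\in Y:=$ the projection of $\operatorname{supp}b$ to $\mathbb R^d$. Then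
$$\|T_bg\|_{L^4(\mathbb R^d\times[\lambda,2\lambda])}\le C\lambda^{-1/4+\varepsilon}\|g\|_{L^4(\mathbb R^d)} .$$

**Theorem A implies Theorem 1.** Put $x=X/\lambda$, $t=T/\lambda$, $\xi=\lambda\eta$, $g(X)=f(X/\lambda)$, $b(\eta,s)=a(\lambda\eta,s)\beta(|\eta|)$. Since $\hat g(\eta)=\lambda^d\hat f(\lambda\eta)$, the substitution in the definition gives $m[a^\lambda](D)f(x,t)=T_bg(X,T)$. Here $|\partial_\eta^\alpha\partial_s^kb|\lesssim1$, and (1.1) gives the hypotheses of Theorem A with $2B$ in place of $B$, after dividing $b$ by a constant. As $\|m[a^\lambda](D)f\|_4=\lambda^{-(d+1)/4}\|T_bg\|_4$ and $\|g\|_4=\lambda^{d/4}\|f\|_4$, the $L^4$ norm of $m[a^\lambda](D)$ is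
$$\lesssim\lambda^{-(d+1)/4+d/4}\lambda^{-1/4+\varepsilon}=\lambda^{-1/2+\varepsilon}.$$
Riesz–Thorin with the $L^2$ bound $\lambda^{-1/2}$ of Section 3 gives every $\alpha<\frac12$ for $2<p\le4$. With the $L^\infty$ bound it gives the norm $\lambda^{(-1/2+\varepsilon)4/p}$, that is every $\alpha<\frac2p$, for $p>4$. $\square$

So the task is Theorem A.

## 5. The functions $p_w$, planks and wave envelopes

Let $n=d+1$. The space-time frequency of a wave $e^{i\langle X-T\gamma(s),\eta\rangle}$ is $w=(\eta,\omega)$ with $\omega=-\langle\gamma(s),\eta\rangle$. In other words, the function of $s$ given by $\langle\gamma(s),\eta\rangle+\omega$ has a zero at $s$. Integrating over $s$ in a short interval kills the waves for which the derivative $\langle\gamma'(s),\eta\rangle$ is not small. What survives has an approximate double zero. This is the picture to keep in mind.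

**The extended curve.** Extend $\gamma$ smoothly to a compact interval $I^+$ containing $I$ in its interior, so that $\gamma$ is non-degenerate on $I^+$ and, $B$ being given, $|\langle\gamma''(s)-\gamma''(s'),\eta\rangle|\le(4B)^{-1}$ whenever $|\eta|\le2B$, $s\in I^+$ and $s'$ is the point of $I$ nearest to $s$. Put $G=(\gamma,1):I^+\to\mathbb R^n$. Since $G^{(j)}=(\gamma^{(j)},0)$ for $j\ge1$, the vectors $G,G',\dots,G^{(d)}$ form a basis of $\mathbb R^n$ at each $s$, uniformly.

**Definition 6.** For $w=(\eta,\omega)\in\mathbb R^n$ put $p_w(s)=\langle w,G(s)\rangle=\langle\gamma(s),\eta\rangle+\omega$.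

This is linear in $w$, with $p_w'=\langle\gamma',\eta\rangle$ and $p_w''=\langle\gamma'',\eta\rangle$. For the parabola, $p_w(s)=\omega+\eta_1s+\frac12\eta_2s^2$ is the general quadratic polynomial, and it has a double zero exactly on the cone $\eta_1^2=2\omega\eta_2$ met in Section 3.

By the uniform basis property there is $C_0\ge1$ with
$$|w|\le C_0\max_{0\le j\le d}|p_w^{(j)}(s)|,\qquad|p_w^{(j)}(s)|\le C_0|w|\quad(0\le j\le d+1,\ s\in I^+).\tag{5.1}$$
Fix a small dyadic $\kappa\le\min\big(C_0^{-2},\frac14\operatorname{dist}(I,\partial I^+),\frac12\big)$. If $I_0\subset I^+$ is an interval of length $\kappa$ and $w\ne0$, choose $k$ with $|p_w^{(k)}|\ge|w|/C_0$ at the center. On $I_0$ this derivative changes by at most $C_0|w|\kappa/2\le|w|/(2C_0)$, so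
$$\text{there is }k\in\{0,\dots,d\}\text{ with }|p_w^{(k)}|\ge|w|/(2C_0)\text{ on }I_0.\tag{5.2}$$
The intervals $I_0,\tau,\tau',\tau'',\theta,J,J'$ below are dyadic, and $s_J$ is the center of $J$. In Sections 5–8, $C$ denotes constants depending only on $d,\gamma,I^+,\kappa$ and the parameter $A$ of Definition 8.

**Lemma 5 (moving the base point).** If $s,s'\in I^+$, $|s-s'|\le\sigma\le1$, then $G^{(j)}(s)=\sum_{i=0}^dc_{ji}G^{(i)}(s')$ with $|c_{ji}|\le C\sigma^{i-j}$ $(0\le j\le d)$. Hence, with $N_{s,\sigma,r}(x):=\max_j|x_j|/(r\sigma^j)$ for $x=\sum_{j=0}^dx_jG^{(j)}(s)$,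
$$N_{s',\sigma,r}\le CN_{s,\sigma,r},\qquad|p_w^{(j)}(s)|\le C\sigma^{-j}\max_i\sigma^i|p_w^{(i)}(s')|.$$

*Proof.* By Taylor, $G^{(j)}(s)=\sum_{i=j}^dG^{(i)}(s')\frac{(s-s')^{i-j}}{(i-j)!}+E_j$ with $|E_j|\le C\sigma^{d+1-j}$. The coefficients of $E_j$ in the basis at $s'$ are $O(\sigma^{d+1-j})=O(\sigma^{i-j})$ for all $0\le i\le d$, since $\sigma\le1$. For the norms, the coordinates of $x$ at $s'$ are $x_i'=\sum_jc_{ji}x_j$, so $|x_i'|\le C\sum_j\sigma^{i-j}N_{s,\sigma,r}(x)\,r\sigma^j\le CN_{s,\sigma,r}(x)\,r\sigma^i$. For the last bound pair the expansion of $G^{(j)}(s)$ with $w$. $\square$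

**Definition 7 (wave envelope weight).** For $|\tau|=\sigma$ let $W_{\tau,r}(x)=r^{-n}\sigma^{-d(d+1)/2}(1+N_{s_\tau,\sigma,r}(x))^{-M}$ with $M=4d+2>n$.

The box $N_{s_\tau,\sigma,r}\le1$ has volume $\sim r^n\sigma^{0+1+\dots+d}$, so $\int W_{\tau,r}\le C$. Also $W_{\tau,r}$ is even. For the parabola with $s_\tau=0$ we have $G=(0,0,1)$, $G'=(1,0,0)$, $G''=(0,1,0)$, so the box has dimensions $r\sigma\times r\sigma^2\times r$ in the variables $(X_1,X_2,T)$. For $\sigma=1$ it is a ball of radius about $r$. For $\sigma=r^{-1/2}$ it is the plank $r^{1/2}\times1\times r$.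

**Definition 8 ($R$-family, $K$-thin).** Fix $A\ge1$. Let $R\in4^{\mathbb N}$, $R^{-1/2}\le\kappa$, and let $I_0\subset I^+$ be dyadic with $|I_0|=\kappa$. An $R$-family consists of Schwartz functions $F_\theta$ on $\mathbb R^n$ ($\theta\subset I_0$, $|\theta|=R^{-1/2}$) such that for $w\in\operatorname{supp}\hat F_\theta$:

1. $|w|\le A$;
2. $|p_w(s_\theta)|\le AR^{-1}$ and $|p_w'(s_\theta)|\le AR^{-1/2}$;
3. $A^{-1}\le|p_w''(s)|\le A$ on $I_0$.

It is $K$-thin if also

4. $|p_w''(s)-p_{w'}''(s)|\le K^{-1}$ on $I_0$ for all $w,w'\in\bigcup_\theta\operatorname{supp}\hat F_\theta$.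

For the parabola and $s_\theta=0$, condition 2 reads $|\omega|\le AR^{-1}$, $|\eta_1|\le AR^{-1/2}$, and condition 3 reads $|\eta_2|\sim1$. So $\hat F_\theta$ lives on a plank along the cone. The family is $K$-thin when all frequencies that occur have $\eta_2$ in one interval of length $K^{-1}$.

**Definition 9.** Put $F_J=\sum_{\theta\subset J}F_\theta$. For $\tau\subset I_0$, $r\in4^{\mathbb N}$, $|\tau|^{-2}\le r\le R$, let
$$S_{\tau,r}=\sum_{J\subset\tau,\ |J|=r^{-1/2}}|F_J|^2,\qquad E(\tau,r)=\int_{\mathbb R^n}(W_{\tau,r}*S_{\tau,r})^2.$$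

For example, $S_{I_0,\kappa^{-2}}=|F_{I_0}|^2$ (one interval $J$), while $S_{I_0,R}=\sum_\theta|F_\theta|^2$ is the full square function. The number $r$ is the resolution. By Young's inequality always $E(\tau,r)\le C\int S_{\tau,r}^2$.

If $w\in\operatorname{supp}\hat F_J$, then $w\in\operatorname{supp}\hat F_\theta$ for some $\theta\subset J$. Taylor's formula from $s_\theta$ to $s_J$, conditions 2 and 3, and $R^{-1/2}\le|J|$ give
$$w\in\operatorname{supp}\hat F_J\ \Rightarrow\ |p_w(s_J)|\le C|J|^2,\quad|p_w'(s_J)|\le C|J|.\tag{5.3}$$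

## 6. Fourfold frequency sums and their collisions

The natural first attack in $L^4$ is to write $\int|F_{I_0}|^4=\int|\sum_{\theta_1,\theta_2}F_{\theta_1}F_{\theta_2}|^2$ and to hope that the products $F_{\theta_1}F_{\theta_2}$ are almost orthogonal. One asks: does $w_1+w_2=w_3+w_4$ force $\{\theta_1,\theta_2\}$ and $\{\theta_3,\theta_4\}$ to be close?

For the parabola with $\eta_2=1$ for all frequencies, yes. There $p_{w_i}(s)=\frac12(s-a_i)^2$ up to small errors, so $w_1+w_2$ determines $a_1+a_2$ and $a_1^2+a_2^2$, hence the unordered pair.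

If $\eta_2$ may vary, no. Let $s_0$ be the center of $I_0$, $h=\kappa/8$ and $a\in[h/2,2h]$. Then
$$(s-s_0)^2+h^2=\frac{h^2}{h^2+a^2}(s-s_0-a)^2+\frac{a^2}{h^2+a^2}\Big(s-s_0+\frac{h^2}a\Big)^2 .$$
To check it, the coefficients add up to $1$, the linear terms are $\mp\frac{2ah^2}{h^2+a^2}(s-s_0)$ and cancel, and the constant is $\frac{h^2a^2+h^4}{h^2+a^2}=h^2$. Both double roots lie in $I_0$ and both second derivatives lie in $[\frac25,\frac85]$, so all these frequencies are allowed in an $R$-family with $A$ large enough. One and the same frequency sum is therefore reached by about $R^{1/2}$ pairs $(\theta_1,\theta_2)$, one for each position of $a$ up to $R^{-1/2}$. The overlap constant in fact 5 is no longer bounded but at least of size $R^{1/2}$, and the argument stops here.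

What the collision uses is that $p''$ varies. Thinness limits this variation, and then the argument works, but only over a limited range of resolutions.

**Lemma 6 (biorthogonality).** Let the family be $K$-thin ($K\ge1$), $\sigma=|\tau|$, $\sigma^{-2}\le r\le r'\le\min(R,K\sigma^{-2})$, $r,r'\in4^{\mathbb N}$. Then $\int S_{\tau,r}^2\le C\int S_{\tau,r'}^2$, with $C$ independent of $K$.

*Proof.*

**Step 1: random signs turn the square function into a sum.** With independent random signs, $S_{\tau,r}=\mathbb E|\sum_J\epsilon_JF_J|^2$ pointwise. By Jensen, $\int S_{\tau,r}^2\le\mathbb E\int|\sum_J\epsilon_JF_J|^4$. Expand $F_J=\sum_{J'\subset J}F_{J'}$ with $|J'|=\rho:=r'^{-1/2}$ and let $J'$ inherit the sign of $J$. It suffices to show $\int|\sum_{J'\subset\tau}\epsilon_{J'}F_{J'}|^4\le C\int S_{\tau,r'}^2$ for arbitrary signs. Note $\sigma^2/K\le\rho^2$, and since $\rho\le\sigma$ also $\sigma/K\le\rho^2/\sigma\le\rho$.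

**Step 2: the frequencies lie near a curve in a plane.** If no frequency occurs there is nothing to prove. Otherwise fix $w^0\in\bigcup\operatorname{supp}\hat F_\theta$ and let $q=p_{w^0}''$ on $\tau$, extended continuously by constants to $\mathbb R$. It has constant sign and $A^{-1}\le|q|\le A$. Let $Q''=q$, $Q(s_\tau)=Q'(s_\tau)=0$. For $w\in\operatorname{supp}\hat F_{J'}$ put $u=p_w(s_\tau)$, $v=p_w'(s_\tau)$. By condition 4, on $\tau$,
$$p_w(s)=u+v(s-s_\tau)+Q(s)+O(\sigma^2/K),\qquad p_w'(s)=v+Q'(s)+O(\sigma/K).$$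
With (5.3) for $J'$ and Step 1 we get $u+v(s_{J'}-s_\tau)+Q(s_{J'})=O(\rho^2)$ and $v+Q'(s_{J'})=O(\rho)$. The function $Q'$ is strictly monotone with slope at least $A^{-1}$ in modulus, so there is a unique $s^*=s^*(v)$ with $Q'(s^*)=-v$, and $|s^*-s_{J'}|\le C\rho$. Let $\varphi(v):=-Q(s^*)-v(s^*-s_\tau)$. Inserting $v=-Q'(s^*)$,
$$u-\varphi(v)=O(\rho^2)-\big[Q(s_{J'})-Q(s^*)-Q'(s^*)(s_{J'}-s^*)\big]=O(\rho^2),$$
because $|Q''|\le A$. So $(u,v)$ is within $O(\rho^2)$ of the graph of $\varphi$. Differentiating, $\varphi'(v)=-Q'(s^*)s^{*\prime}-(s^*-s_\tau)-vs^{*\prime}=-(s^*-s_\tau)$. From $q(s^*)s^{*\prime}=-1$ we get $\varphi''(v)=1/q(s^*)$, of constant sign and modulus in $[A^{-1},A]$.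

**Step 3: sums on a curved graph determine the pair.** Let $w_i\in\operatorname{supp}\hat F_{J_i}$ with $w_1+w_2=w_3+w_4$. By linearity $u_1+u_2=u_3+u_4$ and $v_1+v_2=v_3+v_4=:2m$, so $\varphi(v_1)+\varphi(v_2)=\varphi(v_3)+\varphi(v_4)+O(\rho^2)$. Let $h=\frac12|v_1-v_2|$, $h'=\frac12|v_3-v_4|$ and $\Phi(x)=\varphi(m+x)+\varphi(m-x)$. Then $\Phi'(x)=\int_{-x}^x\varphi''(m+y)\,dy$ has constant sign on $x>0$ and $|\Phi'(x)|\ge2x/A$. Hence
$$(h-h')^2\le|h^2-h'^2|\le A|\Phi(h)-\Phi(h')|\le C\rho^2 .$$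
So, up to swapping $3$ and $4$, $|v_1-v_3|,|v_2-v_4|\le C\rho$. Since $|s^{*\prime}|\le A$ and $|s^*(v_i)-s_{J_i}|\le C\rho$, also $|s_{J_1}-s_{J_3}|,|s_{J_2}-s_{J_4}|\le C\rho$.

**Step 4: Plancherel.** By Step 3 the Fourier support of each product $F_{J_1}F_{J_2}$ meets that of at most $C$ other products. Fact 5 gives $\int|\sum\epsilon_{J'}F_{J'}|^4\le C\sum_{J_1,J_2}\int|F_{J_1}F_{J_2}|^2=C\int S_{\tau,r'}^2$. $\square$

For $\tau=I_0$ the lemma raises the resolution from $\kappa^{-2}$ to about $K\kappa^{-2}$ and no further. Applying it on shorter $\tau$ allows higher resolutions, but a way to pass from $I_0$ to shorter intervals is needed. This is the purpose of the wave envelopes.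

## 7. High and low frequencies of the square function

The plan is to alternate between $\int S_{\tau,r}^2$ and the averaged energies $E(\tau',r)$ with $\tau'\subset\tau$. The Fourier transform of $|F_J|^2$ lives on a plank through the origin. Near the origin the planks of neighboring $J$ coincide, and there the square function $S_{\tau,r}$ may be averaged over a large box for free. Away from the origin planks of distant $J$ separate, and there Plancherel breaks the sum over $J$ into sums over shorter $\tau'$. Lemma 7 carries this out at all intermediate scales.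

**Lemma 7 (high/low).** For $|\tau|\ge r^{-1/2}$, $\displaystyle\int S_{\tau,r}^2\le C\log R\sum_{\tau'\subset\tau,\ |\tau'|\ge r^{-1/2}}E(\tau',r).$

*Proof.* Let $\sigma=|\tau|$.

**Step 1: split each plank dyadically.** The Fourier transform of $|F_J|^2$, $|J|=r^{-1/2}$, is supported in $\operatorname{supp}\hat F_J-\operatorname{supp}\hat F_J$. By (5.3), (5.1) and condition 1 there is $C_1$ such that there $|p_w(s_J)|\le C_1r^{-1}$, $|p_w'(s_J)|\le C_1r^{-1/2}$ and $|p_w^{(j)}(s_J)|\le C_1\le C_1r^{-1}r^{j/2}$ for $j\ge2$. Let $\psi\in C_c^\infty(-2,2)$ with $0\le\psi\le1$ and $\psi=1$ on $[-1,1]$, and put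
$$\Psi_{J,\sigma'}(w)=\prod_{j=0}^d\psi\big(r\sigma'^jp_w^{(j)}(s_J)/C_1\big).$$
Then $\Psi_{J,r^{-1/2}}=1$ on $\operatorname{supp}\widehat{|F_J|^2}$, so there, with $\sigma'$ dyadic,
$$1=\sum_{r^{-1/2}\le\sigma'<\sigma}(\Psi_{J,\sigma'}-\Psi_{J,2\sigma'})+\Psi_{J,\sigma}.$$
Each $J\subset\tau$ lies in exactly one $\tau'\subset\tau$ of length $\sigma'$. Hence $S_{\tau,r}=\sum_{\sigma'}\sum_{\tau'\subset\tau,|\tau'|=\sigma'}h_{\tau'}$, where $h_{\tau'}=\sum_{J\subset\tau'}|F_J|^2*(\Psi_{J,\sigma'}-\Psi_{J,2\sigma'})^\vee$ for $\sigma'<\sigma$, and for $\sigma'=\sigma$ there is the single term $h_\tau=\sum_{J\subset\tau}|F_J|^2*\Psi_{J,\sigma}^\vee$.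

**Step 2: each piece is controlled by an average.** For $x=\sum x_jG^{(j)}(s_J)$ we have $\langle w,x\rangle=\sum_jx_jp_w^{(j)}(s_J)$. In the linear coordinates $p_w^{(j)}(s_J)$, whose Jacobian is bounded above and below, $\Psi_{J,\sigma'}^\vee(x)$ is a bounded factor times $\prod_j\frac{C_1}{r\sigma'^j}\check\psi(C_1x_j/(r\sigma'^j))$. Since $\check\psi$ decays rapidly, this is at most $Cr^{-n}\sigma'^{-d(d+1)/2}(1+N_{s_J,\sigma',r}(x))^{-M}$. By Lemma 5 we may replace $s_J$ by $s_{\tau'}$ for $J\subset\tau'$, and replacing $\sigma'$ by $2\sigma'$ changes $N$ by at most a factor $2^d$. So $|\Psi_{J,\sigma'}^\vee|+|\Psi_{J,2\sigma'}^\vee|\le CW_{\tau',r}$. Hence $|h_{\tau'}|\le CW_{\tau',r}*S_{\tau',r}$ and $\int|h_{\tau'}|^2\le CE(\tau',r)$.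

**Step 3: conditions at a frequency of $h_{\tau'}$.** The aim of Steps 3–5 is that for fixed $\sigma'<\sigma$ and fixed $w$, $\hat h_{\tau'}(w)\ne0$ for at most $C$ intervals $\tau'$ of length $\sigma'$. If $\hat h_{\tau'}(w)\ne0$, then for some $J\subset\tau'$ we have $w\in\operatorname{supp}\widehat{|F_J|^2}$ and $\Psi_{J,\sigma'}(w)\ne\Psi_{J,2\sigma'}(w)$. This implies
$$|p_w^{(j)}(s_J)|\le2C_1r^{-1}\sigma'^{-j}\quad\text{for all }0\le j\le d,\tag{7.1}$$
$$|p_w^{(j)}(s_J)|>C_1r^{-1}(2\sigma')^{-j}\quad\text{for some }1\le j\le d.\tag{7.2}$$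
Indeed (7.1) holds wherever $\Psi_{J,\sigma'}$ or $\Psi_{J,2\sigma'}$ is non-zero. If all $|p_w^{(j)}(s_J)|\le C_1r^{-1}(2\sigma')^{-j}$, then both functions equal $1$. And $j=0$ cannot be the exceptional index, because $|p_w(s_J)|\le C_1r^{-1}$ on $\operatorname{supp}\widehat{|F_J|^2}$. By (7.2), $w\ne0$. Choose $k$ from (5.2); it depends only on $w$.

**Step 4: the case $k=0$.** By (7.1) with $j=0$, $|w|\le4C_0C_1r^{-1}$. Then (7.2) and (5.1) give $(2\sigma')^{-j}\le4C_0^2$ for some $j\geq 1$, so $\sigma'\ge c$, and there are at most $C$ intervals of length $\sigma'$ in $I_0$.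

**Step 5: the case $k\ge1$.** Each of $p_w\mp2C_1r^{-1}$ has a non-vanishing $k$-th derivative on $I_0$, so by Rolle at most $k$ zeros there. Hence the closed set $\{s\in I_0:|p_w(s)|\le2C_1r^{-1}\}$ has at most $2k+1$ components: a component other than $I_0$ itself has an endpoint that is such a zero. Every $s_J$ as in Step 3 lies in a component $\mathcal L$. Put $C'=8c_d+2$. Components with $|\mathcal L|\le C'\sigma'$ meet at most $C'+3$ intervals $\tau'$ each.

Suppose $|\mathcal L|>C'\sigma'$. Take an interval $\mathcal L'\subset\mathcal L$ containing $s_J$ with $|\mathcal L'|=C'\sigma'$, and let $P$ be the degree-$d$ Taylor polynomial of $p_w$ at $s_J$. By (5.1) and (7.1), $|w|\le2C_0C_1r^{-1}\sigma'^{-d}$, so on $\mathcal L'$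
$$|P|\le2C_1r^{-1}+C_0|w||\mathcal L'|^{d+1}\le2C_1r^{-1}(1+C_0^2C'^{d+1}\sigma').$$
If $C_0^2C'^{d+1}\sigma'\le1$, Markov's inequality gives, for all $1\le j\le d$,
$$|p_w^{(j)}(s_J)|=|P^{(j)}(s_J)|\le4c_dC_1r^{-1}(C'\sigma')^{-j}\le C_1r^{-1}(2\sigma')^{-j},$$
since $(C'/2)^j\ge C'/2\ge4c_d$. This contradicts (7.2), so no such $s_J$ lies in a long component. If $C_0^2C'^{d+1}\sigma'>1$, then $\sigma'\ge c$ and there are at most $C$ intervals $\tau'$ anyway.

**Step 6: assemble.** By fact 5, $\int|\sum_{|\tau'|=\sigma'}h_{\tau'}|^2\le C\sum_{|\tau'|=\sigma'}\int|h_{\tau'}|^2$, and this is trivial for $\sigma'=\sigma$. Cauchy–Schwarz over the $O(\log R)$ values of $\sigma'$ and Step 2 finish the proof. $\square$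

Lemma 7 goes from $\int S^2$ to energies at the same resolution. The next lemma goes back to $\int S^2$, at a better resolution: after averaging over the box of $W_{\tau,r}$ one only sees frequencies up to the dual box, and this blur is harmless as long as it does not mix different $J'$.

**Lemma 8 (local orthogonality).** Let $\sigma=|\tau|$, $\sigma^2r\ge1$, $r\le r'\le\min(R,\sigma^2r^2)$, $r,r'\in4^{\mathbb N}$. Then $W_{\tau,r}*S_{\tau,r}\le C\,W_{\tau,r}*S_{\tau,r'}$ pointwise, and hence $E(\tau,r)\le C\int S_{\tau,r'}^2$.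

*Proof.*

**Step 1: a band-limited window on the box.** For a small constant $c_1$ choose $\psi_0\in\mathcal S(\mathbb R^n)$ with $\operatorname{supp}\hat\psi_0\subset[-c_1,c_1]^n$ and $|\psi_0|\ge1$ on $[-1,1]^n$; a large multiple of the inverse transform of a non-negative bump near $0$ will do. Put $\psi_\tau(x)=\psi_0\big((x_j/(r\sigma^j))_j\big)$, where $x=\sum x_jG^{(j)}(s_\tau)$. As $\langle w,x\rangle=\sum x_jp_w^{(j)}(s_\tau)$, each $w_2\in\operatorname{supp}\hat\psi_\tau$ satisfies $|p_{w_2}^{(j)}(s_\tau)|\le c_1r^{-1}\sigma^{-j}$ for $j\le d$. By Lemma 5, $|p_{w_2}^{(j)}(s)|\le Cc_1r^{-1}\sigma^{-j}$ for $s\in\tau$.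

**Step 2: the blurred pieces are still almost orthogonal.** Let $J\subset\tau$, $|J|=r^{-1/2}$, $J'\subset J$, $|J'|=r'^{-1/2}$, and let $w$ be in the Fourier support of $F_{J'}\psi_\tau(\cdot-z)$. Then $w=w_1+w_2$ with $w_1\in\operatorname{supp}\hat F_{J'}$, $w_2\in\operatorname{supp}\hat\psi_\tau$. For $c_1$ small, $|p_w''|\ge A^{-1}-Cc_1(\sigma^2r)^{-1}\ge(2A)^{-1}$ on $\tau$. By (5.3), and since $r'\le\sigma^2r^2$ means $(r\sigma)^{-1}\le r'^{-1/2}$,
$$|p_w'(s_{J'})|\le Cr'^{-1/2}+Cr^{-1}\sigma^{-1}\le Cr'^{-1/2}.$$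
As $p_w'$ is monotone on $\tau$ with slope at least $(2A)^{-1}$ in modulus, $s_{J'}$ lies in an interval of length $Cr'^{-1/2}$ determined by $w$. So $w$ determines $J'$ up to $C$ choices, and by fact 5, for every $z$,
$$\int|F_J|^2|\psi_\tau(\cdot-z)|^2\le C\sum_{J'\subset J}\int|F_{J'}|^2|\psi_\tau(\cdot-z)|^2.\tag{7.3}$$

**Step 3: the weight is a sum of windows.** With $v_\tau=\sum_jv_jr\sigma^jG^{(j)}(s_\tau)$ for $v\in\mathbb Z^n$,
$$W_{\tau,r}(x)\sim r^{-n}\sigma^{-d(d+1)/2}\sum_{v\in\mathbb Z^n}(1+|v|)^{-M}|\psi_\tau(x-v_\tau)|^2 .$$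
In the coordinates $y_j=x_j/(r\sigma^j)$ this says $(1+|y|)^{-M}\sim\sum_v(1+|v|)^{-M}|\psi_0(y-v)|^2$, with $|\cdot|$ the maximum norm. For "$\lesssim$" keep one $v$ with $y-v\in[-1,1]^n$. For "$\gtrsim$" use $|\psi_0(y-v)|^2\le C(1+|y-v|)^{-M-n-1}$ and $(1+|v|)(1+|y-v|)\ge1+|y|$, and sum $(1+|y-v|)^{-n-1}$ over $v$.

**Step 4: insert.** Since $W_{\tau,r}$ is even,
$$W_{\tau,r}*|F_J|^2(x)\sim r^{-n}\sigma^{-d(d+1)/2}\sum_v(1+|v|)^{-M}\int|F_J(y)|^2|\psi_\tau(y-x-v_\tau)|^2\,dy,$$
and similarly for $F_{J'}$. Apply (7.3) with $z=x+v_\tau$ and sum over $v$ and over $J\subset\tau$. This is the pointwise inequality. The last assertion follows from Young's inequality. $\square$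

## 8. Climbing from resolution $\kappa^{-2}$ to resolution $R$

Lemma 8 multiplies the resolution by up to $\sigma^2r$. This is useless when $\sigma^2r\approx1$, but then Lemma 6 applies on $\tau$ and multiplies it by about $K$. In every situation one of the two gains at least $K^{1/2}$, and so few steps suffice that the logarithms do no harm.

**Proposition 9.** Let $K\in4^{\mathbb N}$, $K>1$. For a $K$-thin $R$-family,
$$\int|F_{I_0}|^4\le(C\log^2R)^{\frac{2\log R}{\log K}+3}\sum_{\tau\subset I_0,\ |\tau|\ge R^{-1/2}}E(\tau,R).$$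

*Proof.*

**Step 1: one step of the climb.** Let $|\tau|=\sigma$, $\sigma^{-2}\le r<R$. We find $r'\in4^{\mathbb N}$ with $\min(R,K^{1/2}r)\le r'\le R$ and
$$E(\tau,r)\le C\log R\sum_{\tau'\subset\tau,\ |\tau'|\ge r'^{-1/2}}E(\tau',r').\tag{8.1}$$
If $\sigma^2r\ge K^{1/2}$, take $r'=\min(R,\sigma^2r^2)$, which is a power of $4$ because $\sigma$ is dyadic and $r\in4^{\mathbb N}$. Use Lemma 8, then Lemma 7 for $(\tau,r')$. If $\sigma^2r<K^{1/2}$, take $r'=\min(R,K\sigma^{-2})$; here $K\sigma^{-2}>K^{1/2}r$. Use $E(\tau,r)\le C\int S_{\tau,r}^2$, then Lemma 6, then Lemma 7.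

**Step 2: iteration.** We show by induction on $m$: if $r\ge RK^{-m/2}$, then
$$E(\tau,r)\le(C\log^2R)^m\sum_{\tau''\subset\tau,\ |\tau''|\ge R^{-1/2}}E(\tau'',R).$$
For $r=R$, in particular for $m=0$, this is trivial, since $E(\tau,R)$ is one of the terms. For $r<R$ apply (8.1). The new $r'$ satisfies the hypothesis with $m-1$. Each $\tau''$ lies in $O(\log R)$ dyadic $\tau'$, which accounts for the second logarithm.

**Step 3: the start.** Let $r'=\min(R,K\kappa^{-2})$. By Lemmas 6 and 7,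
$$\int|F_{I_0}|^4=\int S_{I_0,\kappa^{-2}}^2\le C\int S_{I_0,r'}^2\le C\log R\sum_{\tau'\subset I_0,\ |\tau'|\ge r'^{-1/2}}E(\tau',r').$$
Apply Step 2 with $m=\lceil2\log R/\log K\rceil$, for which $RK^{-m/2}\le1$. As before each $\tau''$ is counted $O(\log R)$ times, and the total factor is at most $(C\log^2R)^{m+1}$. $\square$

If $K\ge R^\varepsilon$, the factor is $(C\log^2R)^{2/\varepsilon+3}\le C_\varepsilon R^\varepsilon$. What remains is to bound the energies $E(\tau,R)$ at the final resolution, where the averaging box is so long that all translations $T\gamma(s)$, $s\in\tau$, look alike.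

## 9. Proof of Theorem A

It suffices to treat small $\varepsilon$ and large $\lambda$. For bounded $\lambda$ the bound is trivial, since the kernels of $b(D,s)$ are uniformly in $L^1$ by fact 4. It also suffices to obtain the exponent $-\frac14+C_d\varepsilon$ and to take $g$ Schwartz. Constants may now depend on $\varepsilon,B$. Let $\rho$ be dyadic in $[\lambda^{-1/2+\varepsilon},2\lambda^{-1/2+\varepsilon})$ and put $R=\rho^{-2}$, so $\frac14\lambda^{1-2\varepsilon}\le R\le\lambda^{1-2\varepsilon}$. Let $K\in4^{\mathbb N}\cap[\lambda^\varepsilon,4\lambda^\varepsilon)$. Note $\rho^{-1}\ge\lambda^{1/4}$ and $\rho\le\kappa$ for $\lambda$ large.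

### 9.1 Decomposition into thin families

**Step 1: localize $\eta$ to small balls.** This produces thinness. Cover $Y$ by at most $CK^d$ balls $B(\eta_\nu,c_2/K)$, $\eta_\nu\in Y$, with smooth $q_\nu$ supported in these balls, $\sum q_\nu=1$ on $Y$, $|\partial^\alpha q_\nu|\lesssim K^{|\alpha|}$. For $\eta$ in one of the balls and $s\in I^+$, compare $\langle\gamma''(s),\eta\rangle$ with $\langle\gamma''(s'),\eta_\nu\rangle$, $s'$ the point of $I$ nearest to $s$. The choice of $I^+$ costs $(4B)^{-1}$, and replacing $\eta$ by $\eta_\nu$ costs $Cc_2/K\le(4B)^{-1}$ for $c_2$ small. So every $\eta$ in these balls, and every $\eta\in Y$, satisfies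
$$(2B)^{-1}\le|\langle\gamma''(s),\eta\rangle|\le2B\quad\text{on }I^+.\tag{9.1}$$
For $\eta,\eta'$ in one ball and $c_2$ small, $|\langle\gamma''(s),\eta-\eta'\rangle|\le K^{-1}$ on $I^+$. Put $g_\nu=q_\nu(D)g$. By scaling (fact 4), the kernel of $q_\nu(D)$ has $L^1$ norm $O(1)$, so $\|g_\nu\|_p\lesssim\|g\|_p$ for $1\le p\le\infty$. As $T_bg=\sum_\nu T_bg_\nu$, it costs a factor $O(K^d)=\lambda^{O(\varepsilon)}$ to fix $\nu$.

**Step 2: localize $s$ to intervals of length $\rho$.** Let $\{\chi_\theta\}$ be a partition of unity in $s$ over dyadic $\theta$ with $|\theta|=\rho$, $0\le\chi_\theta\le1$, $\operatorname{supp}\chi_\theta\subset2\theta:=[s_\theta-\rho,s_\theta+\rho]$, $|\chi_\theta^{(k)}|\lesssim\rho^{-k}$. Only $\theta$ with $2\theta\cap I\ne\emptyset$ matter. They lie in $O(1)$ dyadic intervals $I_0$ of length $\kappa$. Since $\kappa\le\frac14\operatorname{dist}(I,\partial I^+)$, these $I_0$ and all $2\theta$ with $\theta\subset I_0$ are contained in $I^+$.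 Fix one $I_0$. For $\theta\subset I_0$ with $2\theta\cap I=\emptyset$ the functions $F_\theta$ below vanish. Let $\zeta\in C_c^\infty(-2,2)$, $\zeta=1$ on $[-1,1]$, and
$$\zeta_\theta(\eta)=\zeta\big(\langle\gamma'(s_\theta),\eta\rangle/(C_2\rho)\big),$$
with $C_2$ so large that $|\langle\gamma'(s)-\gamma'(s_\theta),\eta\rangle|\le C_2\rho/2$ for $s\in2\theta$, $|\eta|\le B$. So $\zeta_\theta$ keeps the $\eta$ whose phase is almost stationary on $\theta$.

**Step 3: non-stationary frequencies are negligible.** Let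
$$e_\theta(\eta,T)=\int e^{-iT\langle\gamma(s),\eta\rangle}b(\eta,s)(1-\zeta_\theta(\eta))\chi_\theta(s)\,ds,\qquad T\in[\lambda,2\lambda].$$
Write $U(s)=\langle\gamma'(s),\eta\rangle$. On the support of the amplitude $\Lambda:=|U(s_\theta)|\ge C_2\rho$, hence $|U(s)|\ge\Lambda/2$. Derivatives of $U$ in $s$ of order at least $1$, and in $\eta$, are $O(1)$, so $\partial_\eta^\alpha\partial_s^k(1/U)$ is a sum of terms $O(\Lambda^{-1-k'})$ with $k'\le k+|\alpha|$, and $|\partial_\eta^\alpha\partial_s^k(1/U)|\lesssim\Lambda^{-1}\rho^{-k-|\alpha|}$. The amplitude $b\chi_\theta$ has $s$-derivatives $O(\rho^{-k})$, because $\lambda^{1/4}\le\rho^{-1}$. One integration by parts replaces the amplitude $f$ by $-\frac iT\partial_s(f/U)$. So $N'$ of them give a combination of terms $T^{-N'}\partial_s^{k_0}(b\chi_\theta)\prod_{i=1}^{N'}\partial_s^{k_i}(1/U)$ with $k_0+\dots+k_{N'}=N'$, each of size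
$$\lesssim(T\Lambda\rho)^{-N'}\lesssim(\lambda\rho^2)^{-N'}\le\lambda^{-2\varepsilon N'}.$$
Each $\partial_\eta$ costs at most $O(\lambda)$: it costs $O(\lambda)$ on the exponential, $O(\rho^{-1})$ on $\zeta_\theta$ and on the factors $\partial_s^{k}(1/U)$, and $O(1)$ on $b$ and its $s$-derivatives, relative to their bounds. Hence $|\partial_\eta^\alpha e_\theta|\lesssim\lambda^{|\alpha|-2\varepsilon N'}$ for $|\alpha|\le d+1$, provided $N\ge\max(N',d+1)$. As $e_\theta(\cdot,T)$ is supported in $|\eta|\le B$, the kernel of $e_\theta(D,T)$ is $\lesssim\lambda^{d+1-2\varepsilon N'}(1+|x|)^{-d-1}$. With $N'$ large depending on $\varepsilon,d$, its $L^1$ norm is $\lesssim\lambda^{-100}$. There are $O(\lambda^{1/2})$ intervals $\theta$, so the total contribution to $T_bg_\nu$ in $L^4(\mathbb R^d\times[\lambda,2\lambda])$ is $\lesssim\lambda^{-90}\|g\|_4$.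

**Step 4: the main terms form a thin $R$-family.** Fix $\phi\in\mathcal S(\mathbb R)$ with $\hat\phi\in C_c^\infty(-1,1)$ and $|\phi|\ge1$ on $[1,2]$. Put
$$F_\theta(X,T)=\phi(T/\lambda)\int\chi_\theta(s)\,g_{\theta,s}(X-T\gamma(s))\,ds,\qquad g_{\theta,s}=b(D,s)\zeta_\theta(D)g_\nu .$$
Since $|\phi(T/\lambda)|\ge1$ for $T\in[\lambda,2\lambda]$, it suffices to bound $\|\sum_{\theta\subset I_0}F_\theta\|_{L^4(\mathbb R^{d+1})}$. We have
$$\hat F_\theta(\eta,\omega)=\hat g_\nu(\eta)\zeta_\theta(\eta)\int\chi_\theta(s)b(\eta,s)\,\lambda\hat\phi\big(\lambda(\omega+\langle\gamma(s),\eta\rangle)\big)\,ds\in C_c^\infty .$$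
For $w=(\eta,\omega)$ in its support, $|p_w(s)|\le\lambda^{-1}\le R^{-1}$ for some $s\in2\theta$, and $|p_w'(s_\theta)|\le2C_2\rho$. By Taylor at $s_\theta$, $|p_w(s_\theta)|\lesssim\rho^2=R^{-1}$. Also $|w|=O(1)$. With (9.1) and the remark after it, $(F_\theta)$ is a $K$-thin $R$-family with $A=O(1)$. Since $K\ge\lambda^\varepsilon\ge R^\varepsilon$, Proposition 9 gives
$$\Big\|\sum_{\theta\subset I_0}F_\theta\Big\|_4^4\le C_\varepsilon\lambda^\varepsilon\sum_{\tau\subset I_0,\ |\tau|\ge\rho}E(\tau,R).\tag{9.2}$$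

### 9.2 From the energy in $\mathbb R^{d+1}$ to an integral over $\mathbb R^d$

Fix $\tau$, $\sigma=|\tau|\ge\rho$. Write $N=N_{s_\tau,\sigma,R}$ (no confusion with the order in Theorem A will arise), $W=W_{\tau,R}$, and $N_0(z)=N((z,0))$ for $z\in\mathbb R^d$.

**Step 5: separate the direction of motion.** This step shows that for $s\in2\theta$, $\theta\subset\tau$, and $x=(z,0)+uG(s)$,
$$1+N(x)\ge c\,(1+N_0(z)+|u|/R).\tag{9.3}$$
We have $|s-s_\tau|\le\frac{\sigma-\rho}2+\rho\le\sigma$, so by Lemma 5 $N(uG(s))\le C|u|/R$. The last coordinate of $\sum x_jG^{(j)}(s_\tau)$ is $x_0$, so $N((z,u))\ge|u|/R$ for all $z$. Hence $N(x)\ge|u|/R$ and $N_0(z)\le N(x)+C|u|/R\le CN(x)$.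

**Step 6: integrate out the time variable.** By Cauchy–Schwarz $|F_\theta(X,T)|^2\le2\rho|\phi(T/\lambda)|^2\int_{2\theta}|g_{\theta,s}(X-T\gamma(s))|^2ds$. In $W*|F_\theta|^2(X,T)=\iint W(X-Z,T-S)|F_\theta(Z,S)|^2\,dZ\,dS$ substitute $Z=y+S\gamma(s)$, $u=T-S$:
$$W*|F_\theta|^2(X,T)\le2\rho\int_{2\theta}\int|g_{\theta,s}(y)|^2\int W\big((X-y-T\gamma(s),0)+uG(s)\big)\big|\phi\big(\tfrac{T-u}\lambda\big)\big|^2du\,dy\,ds .$$
Since $R\le\lambda$, $|\phi(\frac{T-u}\lambda)|^2\lesssim(1+\frac{|T|}\lambda)^{-2d-1}(1+\frac{|u|}R)^{2d+1}$. With $N_0=N_0(X-y-T\gamma(s))$, (9.3), $M=4d+2$ and $u=Rv$,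
$$\int\big(1+N_0+\tfrac{|u|}R\big)^{-4d-2}\big(1+\tfrac{|u|}R\big)^{2d+1}du\le R\int(1+N_0+|v|)^{-2d-1}dv\lesssim R(1+N_0)^{-2d}.$$
So the inner integral is
$$\lesssim(1+|T|/\lambda)^{-2d-1}R^{-d}\sigma^{-d(d+1)/2}\big(1+N_0(X-y-T\gamma(s))\big)^{-2d}.$$

**Step 7: freeze the translation.** By Step 5, $N_0(T(\gamma(s)-\gamma(s_\tau)))=N(T(G(s)-G(s_\tau)))\le C|T|/R=C(\lambda/R)(|T|/\lambda)$, and $\lambda/R\le4\lambda^{2\varepsilon}$. So we may replace $\gamma(s)$ by $\gamma(s_\tau)$ at the cost of a factor $C\lambda^{4d\varepsilon}(1+|T|/\lambda)^{2d}$. With $w_\tau(z)=R^{-d}\sigma^{-d(d+1)/2}(1+N_0(z))^{-2d}$ we get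
$$W*\sum_{\theta\subset\tau}|F_\theta|^2(X,T)\lesssim\lambda^{4d\varepsilon}\big(1+\tfrac{|T|}\lambda\big)^{-1}\rho\sum_{\theta\subset\tau}\int_{2\theta}(w_\tau*|g_{\theta,s}|^2)(X-T\gamma(s_\tau))\,ds .$$
Square and integrate, first in $X$, where the translation disappears, then in $T$, where $\int(1+|T|/\lambda)^{-2}dT\lesssim\lambda$:
$$E(\tau,R)\lesssim\lambda^{1+8d\varepsilon}\rho^2\int_{\mathbb R^d}\Big(\sum_{\theta\subset\tau}\int_{2\theta}w_\tau*|g_{\theta,s}|^2\,ds\Big)^2dz.\tag{9.4}$$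

### 9.3 Local orthogonality in $\mathbb R^d$

Write $z=\sum_{j=1}^dz_j\gamma^{(j)}(s_\tau)$, so $N_0(z)=\max_{j\ge1}|z_j|/(R\sigma^j)$. Let $A_j=\max(1,R\sigma^j)$ and $w^\sharp(z)=\prod_{j=1}^dA_j^{-1}(1+|z_j|/A_j)^{-2}$; thus $\int w^\sharp\lesssim1$. Let $\zeta^\tau(\eta)=\zeta(\langle\gamma'(s_\tau),\eta\rangle/(C_3\sigma))$, with $C_3$ so large that $\zeta^\tau=1$ on $\operatorname{supp}\zeta_\theta\cap\{|\eta|\le B\}$ for all $\theta\subset\tau$. This is possible, since there $|\langle\gamma'(s_\tau),\eta\rangle|\le2C_2\rho+C\sigma$. Put $g_\tau=\zeta^\tau(D)g_\nu$. As $b$ is supported in $|\eta|\le B$, $g_{\theta,s}=b(D,s)\zeta_\theta(D)g_\tau$.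

**Lemma 10.** For $|u|\le1$ and $T_\theta=m_\theta(D)$, $m_\theta(\eta)=b(\eta,s_\theta+\rho u)\zeta_\theta(\eta)$, we have $\sum_{\theta\subset\tau}w_\tau*|T_\theta g_\tau|^2\le C\,w^\sharp*|g_\tau|^2$ pointwise.

*Proof.*

**Step 8: widen the weight to at least unit size.** The function $T_\theta g_\tau$ has Fourier support in $|\eta|\le B$, so $T_\theta g_\tau=T_\theta g_\tau*k$ with a fixed $k\in\mathcal S$, and $|T_\theta g_\tau|^2\le\|k\|_1\,|T_\theta g_\tau|^2*|k|$. We claim $w_\tau*|k|\le Cw^\sharp$. Bound $(1+N_0)^{-2d}\le\prod_j(1+|z_j|/(R\sigma^j))^{-2}$ and $|k|\lesssim\prod_j(1+|z_j|)^{-2}$, note $\prod_{j=1}^dR\sigma^j=R^d\sigma^{d(d+1)/2}$, and use in each coordinate, with $\bar a=\max(1,a)$,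
$$\int\tfrac1a\big(1+\tfrac{|z-z'|}a\big)^{-2}(1+|z'|)^{-2}dz'\lesssim\tfrac1{\bar a}\big(1+\tfrac{|z|}{\bar a}\big)^{-2}.$$
Both factors $\frac1a(1+\frac{|\cdot|}a)^{-2}$ and $(1+|\cdot|)^{-2}$ have integral $2$. For $|z|\le\bar a$ bound the wider factor by its supremum $\bar a^{-1}$. For $|z|>\bar a$ one of $|z-z'|,|z'|$ is at least $|z|/2$, giving $\lesssim a|z|^{-2}+|z|^{-2}\lesssim\bar a|z|^{-2}$. So it suffices to show $\sum_\theta w^\sharp*|T_\theta h|^2\le Cw^\sharp*|h|^2$ for the Schwartz function $h=g_\tau$.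

**Step 9: derivative bounds and overlap of the multipliers.** Let $e_j^*$ be the dual basis of $(\gamma^{(j)}(s_\tau))_{j=1}^d$, so $y_j=\langle y,e_j^*\rangle$, and let $D_j=A_j^{-1}\langle e_j^*,\partial_\eta\rangle$. Apply Lemma 5 to $G'(s_\theta)$, expanded at $s_\tau$. Its $G(s_\tau)$-coefficient vanishes, by the last coordinate, so $|\langle\gamma'(s_\theta),e_j^*\rangle|=|c_{1j}|\lesssim\sigma^{j-1}$. Hence
$$\frac{|\langle\gamma'(s_\theta),e_j^*\rangle|}{A_j\rho}\lesssim\frac{\sigma^{j-1}}{R\sigma^j\rho}=\frac\rho\sigma\le1 .$$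
As also $A_j\ge1$ and $|\partial_\eta^\alpha b|\le1$, we get $|D_j^im_\theta|\lesssim_i1$, supported in $\operatorname{supp}m_\theta\subset Y$. By (9.1), for $\eta\in Y$ the function $s\mapsto\langle\gamma'(s),\eta\rangle$ is monotone on $I^+$ with slope at least $(2B)^{-1}$ in modulus. As $|\langle\gamma'(s_\theta),\eta\rangle|\le2C_2\rho$ on $\operatorname{supp}m_\theta$, each $\eta$ lies in $\operatorname{supp}m_\theta$ for at most $C$ of the $\theta$.

**Step 10: off-diagonal decay.** Let $Q_v=\{y:y_j\in A_j[v_j,v_j+1)\ \forall j\}$, $v\in\mathbb Z^d$, $\ell_j(y)=(y_j-A_jv_j)/A_j$, $f=h1_{Q_v}$. Multiplication by $\ell_j$ is $iD_j-v_j$ on the Fourier side, so by Leibniz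
$$\ell_j^LT_\theta f=\sum_{k\le L}\tbinom Lk\big((iD_j)^{L-k}m_\theta\big)(D)[\ell_j^kf].$$
By Plancherel and bounded overlap, $\sum_\theta\|\ell_j^LT_\theta f\|_2^2\lesssim\sum_{k\le L}\|\ell_j^kf\|_2^2\lesssim\|f\|_2^2$, since $0\le\ell_j<1$ on $Q_v$. If $|v-v'|_\infty\ge2$, choose $j$ with $|v_j-v_j'|=|v-v'|_\infty$; on $Q_{v'}$ we have $|\ell_j|\ge|v-v'|_\infty-1\ge|v-v'|_\infty/2$. If $|v-v'|_\infty<2$ use $L=0$. Therefore
$$\sum_\theta\int_{Q_{v'}}|T_\theta(h1_{Q_v})|^2\lesssim(1+|v-v'|)^{-2L}\int_{Q_v}|h|^2 .$$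
Minkowski and Cauchy–Schwarz over $v$ give, for $L>d$,
$$\sum_\theta\int_{Q_{v'}}|T_\theta h|^2\lesssim\sum_v(1+|v-v'|)^{-L}\int_{Q_v}|h|^2 .$$

**Step 11: insert the weight.** The function $y\mapsto w^\sharp(z-y)$ is constant up to a factor $C$ on each $Q_v$, and its values on $Q_v,Q_{v'}$ differ by a factor at most $C(1+|v-v'|)^{2d}$. Take $L=3d+1$ (and $N\ge3d+1$ in Theorem A). Multiplying by the weight and summing over $v'$, the sum $\sum_{v'}(1+|v-v'|)^{2d-L}$ is finite, and $\sum_\theta w^\sharp*|T_\theta h|^2\le Cw^\sharp*|h|^2$. $\square$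

**Step 12: the energy bound.** Writing $s=s_\theta+\rho u$ in (9.4), the sum there is $\rho\int_{-1}^1\sum_\theta w_\tau*|T_\theta g_\tau|^2du\le C\rho\,w^\sharp*|g_\tau|^2$. By Young's inequality
$$E(\tau,R)\lesssim\lambda^{1+8d\varepsilon}\rho^4\|w^\sharp*|g_\tau|^2\|_2^2\lesssim\lambda^{1+8d\varepsilon}\rho^4\|g_\tau\|_4^4.\tag{9.5}$$

### 9.4 Summation over $\tau$

**Step 13: the pieces $g_\tau$ sum up in $L^4$.** For fixed $\sigma$ consider the map $g\mapsto(g_\tau)_{\tau\subset I_0,|\tau|=\sigma}$. It is bounded $L^\infty\to\ell^\infty L^\infty$, since $q_\nu(D)$ is bounded on $L^\infty$ and $\zeta^\tau(D)$ is convolution with a measure of mass $O(1)$ on a line. It is bounded $L^2\to\ell^2L^2$, since by (9.1), for $\eta\in\operatorname{supp}q_\nu$, at most $C$ of the $\tau$ have $|\langle\gamma'(s_\tau),\eta\rangle|\le2C_3\sigma$. By Riesz–Thorin, $\sum_{|\tau|=\sigma}\|g_\tau\|_4^4\lesssim\|g\|_4^4$.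

**Step 14: conclusion.** Summing (9.5) over the $O(\log\lambda)$ values of $\sigma$, (9.2) yields
$$\Big\|\sum_{\theta\subset I_0}F_\theta\Big\|_4^4\lesssim\lambda^{C_d\varepsilon}\lambda\rho^4\|g\|_4^4\lesssim\lambda^{-1+C_d\varepsilon}\|g\|_4^4,$$
since $\rho^4\lesssim\lambda^{-2+4\varepsilon}$. Taking fourth roots and summing over $O(1)$ intervals $I_0$ and $\lambda^{O(\varepsilon)}$ indices $\nu$ proves Theorem A, hence Theorem 1 and the conjecture. Condition (1.2) was never used. $\blacksquare$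

The method of Sections 7–9 is a high/low "wave envelope" argument in the spirit of Guth–Wang–Zhang, adapted to the ruled cones attached to curves. No estimate from the literature on that method is quoted.

## 10. Degenerate curves: lifting to a moment curve

Now let $\gamma$ be any smooth curve satisfying (1.1). For example, $\gamma(s)=(s,s^2/2,0)$ in $\mathbb R^3$ is degenerate, but (1.1) holds for symbols supported where $|\xi_2|\sim|\xi|$. The idea is that near each point $\gamma$ is, up to a negligible error, a linear image of a moment curve in a space of high dimension, to which Theorem A applies.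

### Proof of Theorem 2

The $L^2$ and $L^\infty$ bounds of Section 3 used only (1.1). So, as in Section 4, it suffices to prove $\|T_bg\|_{L^4(\mathbb R^d\times[\lambda,2\lambda])}\lesssim\lambda^{-1/4+2\varepsilon}\|g\|_4$, where $b(\eta,s)=a(\lambda\eta,s)\beta(|\eta|)$, $\lambda$ is large, and $Y\subset\{\frac12\le|\eta|\le2\}$. Let $0<\varepsilon\le\frac1{10}$, let $\mathsf D\ge2$ be an integer with $\mathsf D\varepsilon\ge10$, and let $\delta>0$ be a small constant depending on $\gamma,B,\mathsf D$. Write $b=\sum_lb\chi_l(s)$ with $O(\lambda^\varepsilon)$ terms, $\chi_l$ supported in $|s-s_l|\le\lambda^{-\varepsilon}\le\delta$, $s_l\in I$, $|\chi_l^{(k)}|\lesssim\lambda^{\varepsilon k}$. Fix $l$.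

**Step 1: polynomial approximation.** This replaces $\gamma$ by a linear image of a moment curve. Let $\mathcal M(v)=(v,\frac{v^2}{2!},\dots,\frac{v^{\mathsf D}}{\mathsf D!})$ and let $L:\mathbb R^{\mathsf D}\to\mathbb R^d$ be linear with $Le_j=\gamma^{(j)}(s_l)$. Then $\gamma(s_l+v)=\gamma(s_l)+L\mathcal M(v)+O(\lambda^{-10})$ for $|v|\le\lambda^{-\varepsilon}$, $s_l+v\in I$, since $\lambda^{-\varepsilon(\mathsf D+1)}\le\lambda^{-10}$. As $\|\nabla b(D,s)g\|_4\lesssim\|g\|_4$, replacing $\gamma$ by this polynomial changes $T_{b\chi_l}g$ by $\lesssim\lambda^{1/4}\lambda\cdot\lambda^{-10}\|g\|_4$ in $L^4$. The translation $X\mapsto X-T\gamma(s_l)$ is an isometry for each $T$ and may be dropped.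

**Step 2: remove the $\eta$-dependence of the symbol.** Let $q\in C_c^\infty$, $q=1$ on $Y$, supported in the $\delta$-neighborhood $Y_\delta\subset(-\pi,\pi)^d$, with derivatives $O_\delta(1)$. Expanding in a Fourier series on $(-\pi,\pi)^d$,
$$(b\chi_l)(\eta,s_l+v)=\sum_{k\in\mathbb Z^d}c_k(v)e^{i\langle k,\eta\rangle}q(\eta),\qquad|c_k^{(j)}(v)|\le C_{j,N'}(1+|k|)^{-N'}\lambda^{\varepsilon j},\quad\operatorname{supp}c_k\subset[-\delta,\delta].$$
As $e^{i\langle k,D\rangle}$ is a translation, it suffices to bound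
$$T^{(k)}g(X,T)=\int c_k(v)\,g_1(X-TL\mathcal M(v))\,dv,\qquad g_1=q(D)g,$$
in $L^4(\mathbb R^d\times[\lambda,2\lambda])$ by a constant times $(1+|k|)^{-d-1}\lambda^{-1/4+\varepsilon}\|g\|_4$. We may take $g$ Schwartz.

**Step 3: lift to $\mathbb R^{\mathsf D}$.** This sets up an operator to which Theorem A applies. For $\eta\in Y_\delta$, $|v|\le\delta$,
$$\langle\mathcal M''(v),L^{\top}\eta\rangle=\sum_{j=2}^{\mathsf D}\langle\gamma^{(j)}(s_l),\eta\rangle\frac{v^{j-2}}{(j-2)!}=\langle\gamma''(s_l),\eta\rangle+O(\delta),$$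
which has modulus $\sim1$ by (1.1). In particular $|L^\top\eta|\sim1$. Choose $q^\sharp\in C_c^\infty(\mathbb R^{\mathsf D})$, equal to $1$ on $L^\top Y_\delta$, supported in a small fixed neighborhood of it where $|\langle\mathcal M''(v),\mu\rangle|\sim1$ for $|v|\le\delta$ and $|\mu|\sim1$, with derivatives $O(1)$ uniformly in $l,\lambda$. We have $\det(\mathcal M',\dots,\mathcal M^{(\mathsf D)})=1$, so $\mathcal M$ is non-degenerate on $[-\delta,\delta]$. Since $\lambda^{\varepsilon j}\le\lambda^{j/4}$, Theorem A in dimension $\mathsf D$ applies to a multiple of $b^\sharp(\mu,v)=c_k(v)q^\sharp(\mu)$. So $T^\sharp=T_{b^\sharp}$ (with curve $\mathcal M$) has norm $C_1\lesssim(1+|k|)^{-d-1}\lambda^{-1/4+\varepsilon}$ from $L^4(\mathbb R^{\mathsf D})$ to $L^4(\mathbb R^{\mathsf D}\times[\lambda,2\lambda])$. At each $T\in[\lambda,2\lambda]$, $T^\sharp$ is convolution with $\kappa_T(y)=\int c_k(v)(q^\sharp)^\vee(y-T\mathcal M(v))\,dv$, and $|\kappa_T(y)|\le C_\lambda(1+|y|)^{-\mathsf D-2}$.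

For $X\in\mathbb R^d$ put $G_X(y)=g_1(X+Ly)$. It is a superposition of $e^{i\langle X,\eta\rangle}e^{i\langle y,L^\top\eta\rangle}$ with $\eta\in\operatorname{supp}\hat g_1$, where $q^\sharp(L^\top\eta)=1$. Hence $q^\sharp(D)G_X=G_X$ and
$$T^\sharp G_X(y,T)=\int c_k(v)\,g_1(X+Ly-TL\mathcal M(v))\,dv=T^{(k)}g(X+Ly,T).$$

**Step 4: transference.** The function $G_X$ is not in $L^4(\mathbb R^{\mathsf D})$ in general, so we truncate and let the truncation grow. Let $\Theta\in C_c^\infty(\mathbb R^{\mathsf D})$, $0\le\Theta\le1$, $\Theta=1$ on the unit ball, $\Theta_{\mathcal N}(y)=\Theta(y/\mathcal N)$. Integrating over $X$,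
$$\int\|T^\sharp(G_X\Theta_{\mathcal N})\|_4^4\,dX\le C_1^4\iint|g_1(X+Ly)|^4\Theta_{\mathcal N}(y)^4\,dy\,dX=C_1^4\|\Theta_{\mathcal N}\|_4^4\|g_1\|_4^4 .$$
For $|y|\le\mathcal N/2$ the factor $1-\Theta_{\mathcal N}(y-y')$ vanishes unless $|y'|\ge\mathcal N/2$, so Minkowski gives
$$\|T^\sharp(G_X(1-\Theta_{\mathcal N}))(y,T)\|_{L^4_X}\le\int_{|y'|\ge\mathcal N/2}|\kappa_T(y')|\,dy'\,\|g_1\|_4\le C_\lambda'\mathcal N^{-2}\|g_1\|_4 .$$
For each $y$ the $L^4$ norm of $T^{(k)}g(X+Ly,T)$ in $(X,T)$ does not depend on $y$. Taking the $L^4$ norm over $|y|\le\mathcal N/2$ as well,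
$$|B_{\mathcal N/2}|^{1/4}\|T^{(k)}g\|_{L^4(\mathbb R^d\times[\lambda,2\lambda])}\le C\,C_1\mathcal N^{\mathsf D/4}\|g_1\|_4+|B_{\mathcal N/2}|^{1/4}\lambda^{1/4}C_\lambda'\mathcal N^{-2}\|g_1\|_4 .$$
Divide by $\mathcal N^{\mathsf D/4}$ and let $\mathcal N\to\infty$: the last term disappears, and $\|T^{(k)}g\|_4\lesssim C_1\|g\|_4$. Summing over $k$ and over the $O(\lambda^\varepsilon)$ values of $l$ gives the bound $\lambda^{-1/4+2\varepsilon}$. $\blacksquare$

## 11. A reverse square function estimate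

Proposition 9 also yields an estimate for $R$-families with no thinness assumption.

**Corollary 4.** For $\gamma$ non-degenerate and any $R$-family (no thinness) with parameter $A$,
$$\Big\|\sum_\theta F_\theta\Big\|_4\le C_\varepsilon R^\varepsilon\Big\|\Big(\sum_\theta|F_\theta|^2\Big)^{1/2}\Big\|_4 .$$

*Proof.* For bounded $R$ use Cauchy–Schwarz over the boundedly many $\theta$. Let $R$ be large and $K\in4^{\mathbb N}$, $K\sim R^\varepsilon$.

**Step 1: thin families.** If the family is $K$-thin, Proposition 9 bounds $\|\sum_\theta F_\theta\|_4^4$ by $C_\varepsilon R^\varepsilon\sum_\tau E(\tau,R)$, after adjusting $\varepsilon$. By Young's inequality and $\sum_\tau x_\tau^2\le(\sum_\tau x_\tau)^2$ for $x_\tau\ge0$,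
$$\sum_{|\tau|=\sigma}E(\tau,R)\lesssim\sum_{|\tau|=\sigma}\int\Big(\sum_{\theta\subset\tau}|F_\theta|^2\Big)^2\le\int\Big(\sum_\theta|F_\theta|^2\Big)^2 .$$
Sum over the $O(\log R)$ values of $\sigma$.

**Step 2: general families.** Split $F_\theta=\sum_\nu Q_\nu F_\theta$ by smooth frequency cutoffs to $O(K^n)$ balls of radius $c/K$ in $\mathbb R^n$. By (5.1), $|p_w''-p_{w'}''|\le C_0|w-w'|\le K^{-1}$ for $w,w'$ in one ball and $c$ small, so each piece is a $K$-thin family. Since $Q_\nu$ is convolution with a kernel $k_\nu$ of $L^1$ norm $O(1)$, Minkowski gives $(\sum_\theta|Q_\nu F_\theta|^2)^{1/2}\le|k_\nu|*(\sum_\theta|F_\theta|^2)^{1/2}$, whence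
$$\Big\|\Big(\sum_\theta|Q_\nu F_\theta|^2\Big)^{1/2}\Big\|_4\lesssim\Big\|\Big(\sum_\theta|F_\theta|^2\Big)^{1/2}\Big\|_4 .$$
Apply Step 1 to each $\nu$. The triangle inequality in $\nu$ costs $O(K^n)=R^{O(\varepsilon)}$. $\square$
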